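# Winning on each factor, losing on the product: a topological game and a diagonal

Throughout we work in ZFC, and $\mathfrak c=2^{\aleph_0}$. "Euclidean" always refers to the usual topology of $\mathbb R$, $\mathrm{cl}_{\mathbb R}$ is Euclidean closure, and $B(x,r)$ is a Euclidean ball.

## Discrete covers and sums of compact spaces

**Definition 1 (discrete cover; the class $\mathbf K$).** A cover of a space $W$ is *discrete* if each point of $W$ has a neighborhood meeting at most one member of the cover. $\mathbf K$ is the class of Hausdorff spaces that have a discrete closed cover by compact sets.

Empty members of a cover may be thrown away, and the empty space is in $\mathbf K$ through the empty cover. Every compact Hausdorff space is in $\mathbf K$, and so is every discrete space (cover it by its points). The subspace $\bigcup_{k\in\mathbb Z}[2k,2k+1]$ of $\mathbb R$ is in $\mathbf K$. The next lemma shows that $\mathbb R$ is not: it is connected, so a partition into nonempty compact open sets would have $\mathbb R$ as its only member.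

**Lemma 2.** A Hausdorff space $W$ is in $\mathbf K$ if and only if it has a partition into compact open sets, that is, if and only if it is a topological sum of compact spaces. Consequently:

* (a) if $W\in\mathbf K$ and $F$ is closed in $W$, then $F\in\mathbf K$;
* (b) if a Hausdorff space is partitioned into open subspaces that all belong to $\mathbf K$, it belongs to $\mathbf K$;
* (c) if $K$ is compact Hausdorff and $W\in\mathbf K$, then $K\times W\in\mathbf K$.

*Proof.* Let $\{F_s\}$ be a discrete closed cover of $W$ by distinct nonempty compact sets. A point in two members would violate discreteness, so the $F_s$ are pairwise disjoint. If $p\in F_s$, some neighborhood $U$ of $p$ meets no member except $F_s$. Since the $F_s$ cover $W$, we get $U\subseteq F_s$, so $F_s$ is open. Conversely, a partition into compact open sets is a closed cover, and it is discrete because each point has its own piece as a neighborhood. For (a), intersect the pieces with $F$. For (b), take all pieces of all the subspaces together. For (c), if $W=\bigoplus_sC_s$ with $C_s$ compact, then the sets $K\times C_s$ are compact, open and partition $K\times W$. $\square$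

**Definition 3 (some vocabulary).** Let $W$ be a Hausdorff space.

* $W$ is *zero-dimensional* if it has a base of clopen sets. Such a space is completely regular, since the characteristic function of a clopen set is continuous. Example: the rationals.
* $W$ is *locally countable* if each point has a countable open neighborhood. Example: $\omega_1$ with the order topology, where $[0,\alpha]$ is a countable open set.
* $W$ is *submetrizable* if it has a continuous injection into a metrizable space. Example: any topology on $\mathbb R$ finer than the Euclidean one, such as the Sorgenfrey line.
* A point $x\in W$ is a *cluster point* of $S\subseteq W$ if every neighborhood of $x$ contains infinitely many points of $S$. Example: $0$ is a cluster point of $\{1/n:n\ge1\}$ in $\mathbb R$. A closed set containing $S$ contains all cluster points of $S$.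

## The game $\mathrm{TG}(\mathbf K,X)$

**Definition 4 (the game).** Let $X$ be a topological space. Players ONE and TWO play innings $n=1,2,3,\dots$. In inning $n$, ONE chooses a closed set $O_n\subseteq X$ which, as a subspace, belongs to $\mathbf K$. Then TWO chooses a closed set $T_n\subseteq X$. For every $n$ they must obey
$$O_{n+1}\cup T_{n+1}\subseteq T_n\qquad\text{and}\qquad O_n\cap T_n=\emptyset. \tag{1}$$
ONE wins the play if $\bigcap_nT_n=\emptyset$, and otherwise TWO wins.

So ONE deletes closed pieces from $\mathbf K$, and TWO keeps a decreasing sequence of closed sets alive. A *strategy* for a player gives a legal move after each legal history, and it is *winning* if every play following it is won by that player. The two players cannot both have winning strategies, since we could play these against each other. We say that ONE *wins within $n$ innings* if ONE has a strategy guaranteeing $T_n=\emptyset$; afterwards ONE plays $\emptyset$.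

**Example 5.**

* One inning. ONE can force $T_1=\emptyset$ exactly when $X\in\mathbf K$. If $X\in\mathbf K$, play $O_1=X$. If $O_1\ne X$, TWO may answer $\{p\}$ with $p\notin O_1$ (for $X$ Hausdorff).
* The real line. $\mathbb R\notin\mathbf K$, but ONE wins within two innings. Let $O_1=\bigcup_{k}[2k,2k+1]$. The answer $T_1$ misses $O_1$, so it is partitioned by the sets $T_1\cap(2k+1,2k+2)=T_1\cap[2k+1,2k+2]$, which are open in $T_1$ and compact. Hence $T_1\in\mathbf K$, and ONE plays $O_2=T_1$. Then $T_2\subseteq T_1$ and $T_2\cap T_1=\emptyset$, so $T_2=\emptyset$.
* $\sigma$-compact spaces. If $X$ is Hausdorff and $X=\bigcup_nC_n$ with $C_n$ compact, ONE wins with $O_n=C_n\cap T_{n-1}$ (where $T_0=X$). Indeed $T_n\cap C_n=T_n\cap T_{n-1}\cap C_n=T_n\cap O_n=\emptyset$. This covers all countable Hausdorff spaces and $\mathbb R\times\mathbb R$.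
* The space $\omega_1$. Here TWO has a winning strategy. Every infinite subset of $\omega_1$ has a cluster point, namely the supremum of a strictly increasing sequence from it. So a discrete family of nonempty sets in $\omega_1$ is finite: otherwise choose a point in each member, and a cluster point of the chosen points contradicts discreteness. (If $O$ is closed in $\omega_1$, then a discrete cover of $O$ is a discrete family in $\omega_1$.) A compact subset of $\omega_1$ is bounded, so a closed set from $\mathbf K$ is bounded. TWO picks $\alpha_n\ge\alpha_{n-1}$ with $O_n\subseteq[0,\alpha_n]$ and plays $T_n=\omega_1\setminus[0,\alpha_n]$. Since $\sup_n\alpha_n<\omega_1$, the intersection is nonempty.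

The last example has a pattern that we isolate now, because it is TWO's only weapon in these notes.

**Lemma 6 (covering by countable open sets).** Let $V$ be a Hausdorff space and $D\subseteq V$ a closed, uncountable, locally countable subspace. If ONE must choose closed sets $O_n$ with $O_n\cap D$ countable, then TWO has a winning strategy. In particular, TWO has a winning strategy in $\mathrm{TG}(\mathbf K,V)$ if every closed subset of $D$ belonging to $\mathbf K$ is countable.

*Proof.* In inning $n$, each of the countably many points of $O_n\cap D$ has a countable relatively open neighborhood in $D$. Let $W_n$ be the union of these neighborhoods: it is countable, open in $D$, and contains $O_n\cap D$. TWO plays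
$$T_n=D\setminus(W_1\cup\dots\cup W_n).$$
This set is closed in $D$, hence in $V$. It is contained in $T_{n-1}$ for $n\ge2$, and it misses $O_n$ because $O_n\cap D\subseteq W_n$. So the move is legal. Finally $\bigcap_nT_n=D\setminus\bigcup_nW_n\neq\emptyset$, since $D$ is uncountable and $\bigcup_nW_n$ is countable. For the last claim, if $O_n\in\mathbf K$ is closed in $V$, then $O_n\cap D$ is closed in $O_n$, hence in $\mathbf K$ by Lemma 2(a). It is also closed in $D$, so it is countable. $\square$

## Products, when one factor takes one inning

Everything is in place for Problem 20 (Telgársky), as posed in "Games That Involve Set Theory Or Topology":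

*Let $X$ and $Y$ be completely regular spaces such that ONE has a winning strategy in each of $\mathrm{TG}(\mathbf K,X)$ and $\mathrm{TG}(\mathbf K,Y)$. Must ONE have a winning strategy in $\mathrm{TG}(\mathbf K,X\times Y)$?*

In the simplest case ONE wins in one inning on both factors, so $X=\bigoplus_sK_s$ and $Y=\bigoplus_tL_t$ are sums of compact spaces. Then $X\times Y=\bigoplus_{s,t}K_s\times L_t$ is in $\mathbf K$, and ONE wins in one inning. The next case asks for one inning on just one factor. The answer is still yes.

**Theorem 7.** Let $X\in\mathbf K$ and let $Y$ be a Hausdorff space such that ONE has a winning strategy in $\mathrm{TG}(\mathbf K,Y)$. Then ONE has a winning strategy in $\mathrm{TG}(\mathbf K,X\times Y)$. If ONE's strategy in $Y$ forces $T_n=\emptyset$ for a fixed $n$, so does the strategy in $X\times Y$.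

*Proof.* Write $X=\bigoplus_sK_s$ with each $K_s$ nonempty and compact. Let $\sigma$ be ONE's winning strategy on $Y$, and let $\pi_s:K_s\times Y\to Y$ be the projection.

**Step 1: the projections are closed maps.** This will turn TWO's moves in the product into moves on $Y$. Let $C\subseteq K_s\times Y$ be closed and $y\notin\pi_s(C)$. Each $(x,y)$ with $x\in K_s$ has an open box $U_x\times V_x$ around it missing $C$. Finitely many sets $U_{x_1},\dots,U_{x_m}$ cover $K_s$. Then $V_{x_1}\cap\dots\cap V_{x_m}$ is a neighborhood of $y$ missing $\pi_s(C)$.

**Step 2: ONE's moves.** For each $s$ separately, ONE imagines a play $P^s_1,Q^s_1,P^s_2,Q^s_2,\dots$ on $Y$ in which ONE follows $\sigma$. Put $T_0=X\times Y$. In inning $n$, $\sigma$ gives $P^s_n\in\mathbf K$, and in the product ONE plays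
$$O_n=\bigcup_s\bigl((K_s\times P^s_n)\cap T_{n-1}\bigr).$$
The sets $K_s\times Y$ partition $X\times Y$ into clopen sets. In each of them, $(K_s\times P^s_n)\cap T_{n-1}$ is closed, and it is in $\mathbf K$ by Lemma 2(c) and (a). So $O_n$ is closed, it is in $\mathbf K$ by Lemma 2(b), and $O_n\subseteq T_{n-1}$.

**Step 3: TWO's answers translate into legal answers on $Y$.** After TWO's move $T_n$, put $Q^s_n=\pi_s(T_n\cap(K_s\times Y))$. By Step 1 this is closed in $Y$, and $Q^s_n\subseteq Q^s_{n-1}$ for $n\ge2$. Since $T_n\subseteq T_{n-1}$,
$$T_n\cap(K_s\times P^s_n)=T_n\cap T_{n-1}\cap(K_s\times P^s_n)\subseteq T_n\cap O_n=\emptyset.$$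
If $y\in Q^s_n\cap P^s_n$, then some $(x,y)\in T_n$ has $x\in K_s$ and $y\in P^s_n$, a contradiction. So $Q^s_n\cap P^s_n=\emptyset$, and the imagined plays are legal.

**Step 4: ONE wins.** Since $\sigma$ is winning, $\bigcap_nQ^s_n=\emptyset$ for every $s$. A point $(x,y)\in\bigcap_nT_n$ with $x\in K_s$ would give $y\in\bigcap_nQ^s_n$. Hence $\bigcap_nT_n=\emptyset$. If $Q^s_n=\emptyset$ for all $s$, then $T_n=\emptyset$. $\square$

The converse of the implication in the problem is also easy, so only one direction is at stake.

**Proposition 8.** If $X,Y$ are nonempty Hausdorff spaces and ONE has a winning strategy in $\mathrm{TG}(\mathbf K,X\times Y)$, then ONE has winning strategies in $\mathrm{TG}(\mathbf K,X)$ and in $\mathrm{TG}(\mathbf K,Y)$.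

*Proof.* $X$ is homeomorphic to the closed subspace $X\times\{y_0\}$ of $X\times Y$, and similarly for $Y$. So it suffices to pass from a Hausdorff space $V$ with a winning strategy $\sigma$ for ONE to a closed subspace $F$. On $F$, ONE plays $O_n\cap F$, where $O_n$ is $\sigma$'s answer in $V$ to TWO's previous moves $T_1,\dots,T_{n-1}\subseteq F$. The set $O_n\cap F$ is closed, is in $\mathbf K$ by Lemma 2(a), and lies in $T_{n-1}$ for $n\ge2$ because $O_n$ does. TWO's reply $T_n\subseteq F$ is closed in $V$, lies in $T_{n-1}$ for $n\ge2$, and satisfies $T_n\cap O_n=T_n\cap(O_n\cap F)=\emptyset$. So it is a legal reply to $\sigma$ on $V$, and hence $\bigcap_nT_n=\emptyset$. $\square$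

## Two innings on each factor: projections fail, and the diagonal appears

By Theorem 7 the first possible failure has ONE needing two innings on each factor. Suppose ONE's first moves are $A\subseteq X$ and $B\subseteq Y$. The sensible attempt is to repeat the proof of Theorem 7: start with $A\times B$, which is in $\mathbf K$, project TWO's answer to both factors, and continue there.

Test this on $X=Y=\mathbb R$ with $A=B=\bigcup_k[2k,2k+1]$. The closed set $\{3/2\}\times\mathbb R$ misses $A\times A$, but its second projection is $\mathbb R$, which is not a legal answer to $A$. The closed set $\{(x,\tfrac1{x-1}):1<x\le\tfrac32\}$ also misses $A\times A$, and its first projection $(1,\tfrac32]$ is not even closed. So Step 3 of the proof breaks in both of its claims. Starting instead with $(A\times Y)\cup(X\times B)$, which would force $T_1\subseteq(X\setminus A)\times(Y\setminus B)$, is illegal here: this set contains the closed connected noncompact set $[0,1]\times\mathbb R$, so by Lemma 2 it is not in $\mathbf K$.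

On $\mathbb R\times\mathbb R$ ONE is rescued by $\sigma$-compactness. For a counterexample we want a closed set $D\subseteq X\times Y$ as in Lemma 6. A natural place is over $(X\setminus A)\times(Y\setminus B)$. Take $X=E\cup A$ and $Y=E\cup B$ with the same space $E$ as an open subspace of both, and let
$$\Delta=\{(e,e):e\in E\}\subseteq X\times Y.$$
The set $E$ will be far from closed in $X$ and in $Y$, but $\Delta$ may still be closed in the product.

A first try is $E=\omega_1$, on which TWO wins. Let $X=\omega_1\cup\{a\}$ and $Y=\omega_1\cup\{b\}$ be two copies of the compact space $\omega_1+1$, with $a$ and $b$ as last points. On each factor ONE wins. But $X\times Y$ is compact, so ONE wins there too. The failure is that $\Delta$ is not closed: basic neighborhoods of $a$ and $b$ contain tails of $\omega_1$, two tails meet, and so $(a,b)\in\overline\Delta$.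

So points of $A$ and points of $B$ must be separated by their traces on $E$. This is automatic if $E,A,B$ are pairwise disjoint subsets of $\mathbb R$ and the topologies of $X$ and $Y$ are finer than the Euclidean one. We then want $A$ closed and discrete in $X$, $B$ closed and discrete in $Y$, and $E$ uncountable and locally countable, with:

* every closed subset of $X$ missing $A$ in $\mathbf K$, and every closed subset of $Y$ missing $B$ in $\mathbf K$;
* every closed subset of $E$ that is in $\mathbf K$ countable.

All this will follow if every uncountable $M\subseteq E$ contains a countable $S$ with cluster points in $E\setminus S$, in $A$ and in $B$. We aim to build such spaces in $\mathfrak c$ stages. The set $E$ may have $2^{\mathfrak c}$ uncountable subsets, too many to list. But $M$ contains a countable $S$ that is Euclidean-dense in $M$, and there are only $\mathfrak c$ countable subsets of $\mathbb R$. Moreover $\mathrm{cl}_{\mathbb R}(S)\supseteq M$ is uncountable, so it has $\mathfrak c$ points. At each stage fewer than $\mathfrak c$ points have been used, so there is always room for three new points near $S$: one for $E$, one for $A$, one for $B$. This gives the answer to the problem, which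 is no.

**Theorem 9.** There are spaces $X,Y$ that are Hausdorff, locally compact, zero-dimensional (hence completely regular), first countable, locally countable and submetrizable, such that

1. ONE has a strategy in $\mathrm{TG}(\mathbf K,X)$, and one in $\mathrm{TG}(\mathbf K,Y)$, guaranteeing $T_2=\emptyset$, i.e. winning within two innings;
2. TWO has a winning strategy in $\mathrm{TG}(\mathbf K,X\times Y)$; hence ONE has none.

## Attaching points to refinements of the Euclidean topology

**Definition 10 (tame topology).** A topology $\rho$ on a set $W\subseteq\mathbb R$ is *tame* if it is finer than the Euclidean topology of $W$ and has a base of countable compact open sets.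

Examples: the discrete topology on any $W\subseteq\mathbb R$, and the Euclidean topology on $\{0\}\cup\{1/n:n\ge1\}$. The Euclidean topology on $\mathbb Q$ is not tame: a nonempty open set contains a sequence converging in $\mathbb R$ to an irrational, so it is not compact.

A tame space is Hausdorff and submetrizable, because it refines the Euclidean topology. Its basic compact open sets are closed, as the space is Hausdorff, so they are clopen. Hence a tame space is zero-dimensional, completely regular, locally compact and locally countable.

**Lemma 11 (attaching points).** Let $\rho$ be a tame topology on $W\subseteq\mathbb R$ and let $D\subseteq\mathbb R\setminus W$. For each $x\in D$ let $K_n(x)$ ($n\ge1$) be countable $\rho$-compact $\rho$-open sets, possibly empty, such that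
$$\text{every Euclidean neighborhood of }x\text{ contains }K_n(x)\text{ for all but finitely many }n. \tag{2}$$
Put $N_k(x)=\{x\}\cup\bigcup_{n\ge k}K_n(x)$. Then $\rho\cup\{N_k(x):x\in D,\ k\ge1\}$ is a base of a tame topology on $W\cup D$. In it $(W,\rho)$ is an open subspace, $D$ is closed and discrete, and $\{N_k(x):k\ge1\}$ is a local base at $x$ for each $x\in D$.

For instance, let $W=\{1/n:n\ge1\}$ be discrete, $D=\{0\}$ and $K_n(0)=\{1/n\}$. We get the Euclidean convergent sequence. If all $K_n(x)$ are empty, $x$ becomes an isolated point.

*Proof.*

**Step 1: it is a base.** We check that intersections of two members are again members. Clearly the family covers $W\cup D$. The set $N_k(x)\setminus\{x\}=\bigcup_{n\ge k}K_n(x)$ is in $\rho$. For $U\in\rho$ we have $x\notin U$, so $N_k(x)\cap U=(N_k(x)\setminus\{x\})\cap U\in\rho$. Next, $N_k(x)\cap N_l(x)=N_{\max(k,l)}(x)$. If $x\ne x'$ in $D$, then $x\notin N_l(x')$ and $x'\notin N_k(x)$, so $N_k(x)\cap N_l(x')=(N_k(x)\setminus\{x\})\cap(N_l(x')\setminus\{x'\})\in\rho$.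

**Step 2: $W$, $D$ and local bases.** These are read off from the base. $W\in\rho$ is open, and basic sets meet $W$ in members of $\rho$, so $W$ carries $\rho$. Thus $D$ is closed, and $N_k(x)\cap D=\{x\}$ shows that $D$ is discrete. The only basic sets containing $x\in D$ are the sets $N_k(x)$.

**Step 3: finer than Euclidean.** Let $U\subseteq\mathbb R$ be Euclidean open. Then $U\cap W\in\rho$. If $x\in D\cap U$, then (2) gives $k$ with $N_k(x)\subseteq U$. So $U\cap(W\cup D)$ is open.

**Step 4: countable compact open base.** Replace $\rho$ in the base by a base of $\rho$ consisting of countable compact open sets. These stay compact, since $W$ carries $\rho$. Each $N_k(x)$ is countable and open. To see that it is compact, take an open cover. Some member contains $x$, hence contains some $N_l(x)$ with $l\ge k$. The rest, $N_k(x)\setminus N_l(x)$, is covered by the finitely many compact sets $K_n(x)$, $k\le n<l$, which lie in $N_k(x)$, so finitely many further members of the cover suffice. $\square$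

## The recursion of length $\mathfrak c$

We use three textbook facts. By Cantor–Bendixson, an uncountable closed subset of $\mathbb R$ has cardinality $\mathfrak c$. By König, $\mathrm{cf}(\mathfrak c)>\omega$. Finally, every subset of $\mathbb R$ has a countable Euclidean-dense subset, because $\mathbb R$ is second countable.

**Step 1: the list of tasks.** We list the countable sets to be given cluster points, each one again and again. Let $\mathcal S$ be the set of countable $S\subseteq\mathbb R$ with $\mathrm{cl}_{\mathbb R}(S)$ uncountable. Then $|\mathrm{cl}_{\mathbb R}(S)|=\mathfrak c$ for $S\in\mathcal S$. We have $|\mathcal S|\le\mathfrak c^{\aleph_0}=\mathfrak c$, and $\mathbb Q\in\mathcal S$. Take a surjection $\mathfrak c\to\mathcal S\times\mathfrak c$ and let $S_\alpha$ be the first coordinate of the image of $\alpha$. Each $S\in\mathcal S$ equals $S_\alpha$ for $\mathfrak c$ many $\alpha$. These are cofinal in $\mathfrak c$, since a bounded subset of $\mathfrak c$ has fewer than $\mathfrak c$ elements. The repetition is needed because $S$ can be handled only at a stage when all its points are already in the space.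

**Step 2: what the recursion produces.** We fix the inductive conditions. For $\alpha<\mathfrak c$ we choose distinct points $x^0_\alpha,x^1_\alpha,x^2_\alpha\in\mathbb R$, different from all earlier ones, and topologies $\tau_\alpha$ on $E_\alpha=\{x^0_\beta:\beta<\alpha\}$ such that

* (i) $\tau_\alpha$ is tame;
* (ii) for $\beta<\alpha$, $(E_\beta,\tau_\beta)$ is an open subspace of $(E_\alpha,\tau_\alpha)$.

**Step 3: limit stages.** We check that unions preserve the conditions. For $\alpha=0$ or $\alpha$ a limit, let $\tau_\alpha$ have base $\bigcup_{\beta<\alpha}\tau_\beta$. By (ii), $\tau_\beta\subseteq\tau_\gamma$ for $\beta\le\gamma<\alpha$, so the union is closed under finite intersections and is a base. For $\beta<\alpha$ the set $E_\beta$ is open. If $U\in\tau_\gamma$ with $\gamma<\alpha$, then $U\cap E_\beta\in\tau_\beta$: for $\gamma\ge\beta$ this is (ii) at $\gamma$, and for $\gamma<\beta$ we have $U\in\tau_\gamma\subseteq\tau_\beta$. So $E_\beta$ carries $\tau_\beta$, which is (ii). A Euclidean open set $U$ meets $E_\alpha$ in $\bigcup_{\beta<\alpha}(U\cap E_\beta)$, which is open. The countable compact open sets in the spaces $E_\beta$ together form a base, so $\tau_\alpha$ is tame.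

**Step 4: the points of stage $\alpha$.** Given $\tau_\alpha$, we choose three new points and their neighborhoods. Let $P_\alpha=\{x^i_\beta:\beta<\alpha,\ i<3\}$, so $|P_\alpha|<\mathfrak c$.

*Case 1: $S_\alpha\subseteq E_\alpha$.* As $|\mathrm{cl}_{\mathbb R}(S_\alpha)|=\mathfrak c$, choose distinct $x^0_\alpha,x^1_\alpha,x^2_\alpha\in\mathrm{cl}_{\mathbb R}(S_\alpha)\setminus P_\alpha$. Let $x$ be one of them. Since $S_\alpha\subseteq E_\alpha\subseteq P_\alpha$, we have $x\notin S_\alpha$. So there are distinct points $s_n\in S_\alpha$ ($n\ge1$) converging to $x$ in $\mathbb R$. By tameness, $B(s_n,2^{-n})\cap E_\alpha$ is $\tau_\alpha$-open, and there is a countable $\tau_\alpha$-compact $\tau_\alpha$-open set $K_n(x)$ with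
$$s_n\in K_n(x)\subseteq B(s_n,2^{-n}).$$
Given $\varepsilon>0$, for all large $n$ we have $|s_n-x|<\varepsilon/2$ and $2^{-n}<\varepsilon/2$, so $K_n(x)\subseteq B(x,\varepsilon)$. This is (2).

*Case 2: $S_\alpha\not\subseteq E_\alpha$.* Choose any three distinct points of $\mathbb R\setminus P_\alpha$ and put $K_n(x)=\emptyset$ for each of them and all $n$. Again (2) holds.

In both cases let $N_k(x)=\{x\}\cup\bigcup_{n\ge k}K_n(x)$ for $x=x^0_\alpha,x^1_\alpha,x^2_\alpha$.

**Step 5: the topology $\tau_{\alpha+1}$.** Only $x^0_\alpha$ joins now; the other two wait. Let $\tau_{\alpha+1}$ be the topology that Lemma 11 gives on $E_{\alpha+1}=E_\alpha\cup\{x^0_\alpha\}$ from $(E_\alpha,\tau_\alpha)$, $D=\{x^0_\alpha\}$ and the sets $K_n(x^0_\alpha)$. It is tame and $(E_\alpha,\tau_\alpha)$ is an open subspace. Condition (ii) for $\beta<\alpha$ follows, since an open subspace of an open subspace is an open subspace.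

The start of the recursion can be seen by hand. For finite $\alpha$ the set $E_\alpha$ is finite and $S_\alpha$ is infinite, so Case 2 applies. Thus $E_\omega$ is a countable discrete space.

**Step 6: the spaces $X$ and $Y$.** We take the union and attach the waiting points. Let $E=\bigcup_{\alpha<\mathfrak c}E_\alpha$ with the topology $\tau$ that has base $\bigcup_\alpha\tau_\alpha$. By the argument of Step 3, $\tau$ is tame and each $(E_\alpha,\tau_\alpha)$ is an open subspace of $(E,\tau)$. Let
$$A=\{x^1_\alpha:\alpha<\mathfrak c\},\quad B=\{x^2_\alpha:\alpha<\mathfrak c\},\quad X=E\cup A,\quad Y=E\cup B.$$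
The sets $E,A,B$ are pairwise disjoint and $|E|=\mathfrak c$. The sets $K_n(x)$ are open and compact in some $E_\alpha$, hence in $E$. So Lemma 11 applies with $W=E$, $\rho=\tau$, and $D=A$ or $D=B$, and gives the topologies of $X$ and $Y$.

**Step 7: basic properties.** By Lemma 11, $X$ is tame, hence Hausdorff, submetrizable, zero-dimensional, completely regular, locally compact and locally countable. The set $E$ is open in $X$ with subspace topology $\tau$, and $A$ is closed and discrete in $X$. The sets $N_k(x)$ form a local base at each $x\in X$: for $x\in A$ by Lemma 11, and for $x=x^0_\alpha$ because they do so in $E_{\alpha+1}$, which is open in $E$ and hence in $X$. So $X$ is first countable. The same holds for $Y$ with $B$ in place of $A$.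

## Cluster points for every uncountable subset of $E$

**Lemma 12.** Let $M\subseteq E$ be uncountable. Then there is a countable $S\subseteq M$ which has a cluster point in $E$ not belonging to $S$, a cluster point (in $X$) in $A$, and a cluster point (in $Y$) in $B$.

*Proof.* Let $S\subseteq M$ be countable and Euclidean-dense in $M$. Then $\mathrm{cl}_{\mathbb R}(S)\supseteq M$ is uncountable, so $S\in\mathcal S$. Each point of $S$ has the form $x^0_\beta$, and only countably many $\beta$ occur. Since $\mathrm{cf}(\mathfrak c)>\omega$, there is $\gamma<\mathfrak c$ above all of them, and $S\subseteq E_\gamma$. Pick $\alpha\ge\gamma$ with $S_\alpha=S$. Then $S_\alpha\subseteq E_\alpha$, so Case 1 applied at stage $\alpha$. For each $i<3$ the point $x=x^i_\alpha$ is not in $S$, and each $N_k(x)$ contains the points $s_n\in S$ for all $n\ge k$, which are distinct. As the $N_k(x)$ form a local base at $x$, the points $x^0_\alpha,x^1_\alpha,x^2_\alpha$ are cluster points of $S$ in $E,X,Y$ respectively, and they lie in $E\setminus S$, $A$ and $B$. $\square$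

**Corollary 13.**

* (a) If $T\subseteq X$ is closed and $T\cap A=\emptyset$, then $T$ is countable and $T\in\mathbf K$. Likewise for $Y$ and $B$.
* (b) If $O$ is a closed subset of $E$ and $O\in\mathbf K$, then $O$ is countable. More generally, this holds if $O$ has a discrete closed cover by Lindelöf sets.

*Proof.* (a) We have $T\subseteq E$. If $T$ were uncountable, Lemma 12 would give a set $S\subseteq T$ with a cluster point in $A$. That point lies in $\mathrm{cl}_X(T)=T$, contradicting $T\cap A=\emptyset$. So $T$ is countable. If $T=\emptyset$ we are done. Otherwise write $T=\{t_1,t_2,\dots\}$ (with repetitions if $T$ is finite) and let $V_n$ be a compact open, hence clopen, neighborhood of $t_n$ in $X$. The sets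
$$F_n=(T\cap V_n)\setminus\bigcup_{j<n}V_j$$
are closed subsets of the compact sets $V_n$, hence compact. They are open in $T$, pairwise disjoint, and cover $T$. By Lemma 2, $T\in\mathbf K$. The proof for $Y$ is the same.

(b) Compact sets are Lindelöf, so the second claim includes the first. Let $\{F_s\}$ be a discrete closed cover of $O$ by distinct nonempty Lindelöf sets; by discreteness the $F_s$ are pairwise disjoint. Since $E$ is locally countable, each $F_s$ is covered by countably many countable open sets, so it is countable. Suppose $O$ is uncountable. Then there are uncountably many $F_s$. Choose $p_s\in F_s$; the set $M=\{p_s\}_s$ is uncountable. Each $q\in O$ has a neighborhood in $O$ meeting at most one $F_s$, so containing at most one point of $M$. If $M'\subseteq M$ and $q\in O\setminus M'$, we remove that point, if it is in $M'$, and get a neighborhood of $q$ missing $M'$. So every subset of $M$ is closed in $O$, hence in $E$. But Lemma 12 gives $S\subseteq M$ with a cluster point in $E\setminus S$, and $S$ is closed in $E$, a contradiction. $\square$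

## ONE wins twice, TWO wins on the diagonal

We can now prove Theorem 9 for the spaces $X$ and $Y$ of the construction; their topological properties were checked in Step 7.

**Step 1: ONE wins on $X$ and on $Y$ within two innings.** ONE plays $O_1=A$, which is closed and discrete in $X$, hence in $\mathbf K$. TWO's answer $T_1$ is closed and misses $A$, so $T_1\in\mathbf K$ by Corollary 13(a). ONE plays $O_2=T_1$. Now $T_2\subseteq T_1$ and $T_2\cap T_1=\emptyset$, so $T_2=\emptyset$; afterwards ONE plays $\emptyset$. On $Y$, use $B$.

**Step 2: $\Delta$ is a closed copy of $E$ in $X\times Y$.** This prepares Lemma 6. The inclusions $f:X\to\mathbb R$ and $g:Y\to\mathbb R$ are continuous, since both topologies refine the Euclidean one. As $A\cap B=\emptyset$ and both sets miss $E$, we have $X\cap Y=E$ as subsets of $\mathbb R$. Hence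
$$\Delta=\{(x,y)\in X\times Y:f(x)=g(y)\},$$
which is closed because $\mathbb R$ is Hausdorff. The map $e\mapsto(e,e)$ from $E$ onto $\Delta$ is a bijection. A basic open set $U\times V$ of $X\times Y$ pulls back to $U\cap V=(U\cap E)\cap(V\cap E)\in\tau$, because $E$ carries $\tau$ in both $X$ and $Y$. For $U\in\tau$, the image of $U$ is $(U\times Y)\cap\Delta$, which is open in $\Delta$. So the map is a homeomorphism.

**Step 3: TWO wins on $X\times Y$.** Since $\Delta\cong E$, the closed set $\Delta$ has cardinality $\mathfrak c$ and is locally countable. By Corollary 13(b), every closed subset of $\Delta$ belonging to $\mathbf K$ is countable. Lemma 6 with $V=X\times Y$ and $D=\Delta$ gives TWO a winning strategy in $\mathrm{TG}(\mathbf K,X\times Y)$. Hence ONE has none. This proves Theorem 9. $\blacksquare$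

So the implication in Problem 20 fails in ZFC. Two innings on both factors is the shortest possible length for a failure: if ONE wins in one inning on one factor, that factor is in $\mathbf K$ by Example 5, and Theorem 7 applies.

## A single space and its square, and larger classes for ONE

**Theorem 14.**

* (a) There is a space $Z$ with all the topological properties listed in Theorem 9 such that ONE wins $\mathrm{TG}(\mathbf K,Z)$ within two innings, but TWO has a winning strategy in $\mathrm{TG}(\mathbf K,Z\times Z)$.
* (b) In $X\times Y$ and $Z\times Z$, TWO has a winning strategy even if ONE may play arbitrary closed sets having a discrete closed cover by Lindelöf sets, and even if ONE may play arbitrary closed paracompact sets.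

*Proof.*

**Step 1: the space $Z$.** We put the two factors side by side. Let $Z=X\oplus Y$, with disjoint copies of $X$ and $Y$. The listed properties pass to $Z$. For submetrizability, $Z$ maps continuously and injectively into the metrizable space $\mathbb R\oplus\mathbb R$. ONE plays $O_1=A\cup B$ (with $A$ in the copy of $X$ and $B$ in the copy of $Y$), which is closed and discrete. By Corollary 13(a), $T_1\cap X$ and $T_1\cap Y$ are in $\mathbf K$. They are open in $T_1$, so $T_1\in\mathbf K$ by Lemma 2(b). ONE plays $O_2=T_1$, and $T_2=\emptyset$.

**Step 2: the square.** We find the old diagonal inside it. The product $X\times Y$ is a clopen subspace of $Z\times Z$, so $\Delta$ is closed in $Z\times Z$. It is still homeomorphic to $E$, and Lemma 6 with $V=Z\times Z$ and $D=\Delta$ applies as before. This proves (a).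

**Step 3: sets with discrete closed covers by Lindelöf sets.** By Lemma 6 we only need $O_n\cap\Delta$ to be countable. If $\{F_s\}$ is a discrete closed cover of $O_n$ by Lindelöf sets, then $\{F_s\cap\Delta\}$ is a discrete closed cover of $O_n\cap\Delta$. Its members are closed in the sets $F_s$, so they are Lindelöf. Since $O_n\cap\Delta$ is closed in $\Delta\cong E$, it is countable by Corollary 13(b).

**Step 4: paracompact sets.** We reduce them to Step 3. If $O_n$ is closed and paracompact, then $L=O_n\cap\Delta$ is closed in $O_n$ and in $\Delta\cong E$, hence paracompact and locally compact. Then $L$ is a topological sum of $\sigma$-compact spaces (Engelking, *General Topology*, Theorem 5.1.27). Here is the argument. Every point of $L$ has an open neighborhood with compact closure. By paracompactness there is a locally finite open cover $\mathcal U$ of $L$ by nonempty sets with compact closures. For $U\in\mathcal U$ the compact set $\overline U$ meets only finitely many members of $\mathcal U$. Call $U,V\in\mathcal U$ equivalent if there is a finite chain from $U$ to $V$ in $\mathcal U$ in which consecutive members meet. From $U$ one reaches only finitely many members in $m$ steps, so each equivalence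 class is countable. For a class $\kappa$ let $L_\kappa=\bigcup\kappa$. The sets $L_\kappa$ are open, cover $L$, and are disjoint for different classes. If $U\in\kappa$ and $p\in\overline U$, then $p$ lies in some $V\in\mathcal U$. The open set $V$ meets $U$, so $V\in\kappa$ and $p\in L_\kappa$. Hence $L_\kappa=\bigcup_{U\in\kappa}\overline U$ is $\sigma$-compact.

The sets $L_\kappa$ are therefore a discrete closed cover of $L$ by Lindelöf sets, and $L$ is countable by Corollary 13(b). Lemma 6 again gives TWO a winning strategy, in $X\times Y$ and in $Z\times Z$. $\square$
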